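\title{The isomorphism relation for finitely generated complete groups is countable universal}

\begin{abstract}
A group is complete if it is centerless and all its automorphisms are inner. We prove that every countable Borel equivalence relation is Borel reducible to the isomorphism relation on the space of finitely generated complete groups. More generally, the groups may be taken centerless, generated by two elements, and with any prescribed countable outer automorphism group. They have the form $\operatorname{FSym}(\Omega)\rtimes SL_3(\mathbb Z)$, where $\Omega$ is a transitive $SL_3(\mathbb Z)$-set that codes an equivalence class. An isomorphism between two such groups yields an isomorphism of the underlying actions up to finite errors, and property (T) removes the errors.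
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem}
A group $G$ is \emph{complete} if its center is trivial and every automorphism of $G$ is inner, that is, of the form $x\mapsto gxg^{-1}$ for some $g\in G$. Equivalently, conjugation defines an isomorphism $G\to\operatorname{Aut}(G)$. The group $S_3$ is complete: it is centerless, and an automorphism is determined by how it permutes the three transpositions, so there are at most six. A free group of rank two is centerless but not complete, because exchanging the two generators acts nontrivially on the abelianization. We ask how hard it is to classify finitely generated complete groups up to isomorphism.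

To make the question precise one needs a space of groups. A \emph{marked group} is a pair $(G,\bar s)$ where $\bar s=(s_1,\dots,s_n)$ is a finite sequence of generators of $G$; two marked groups are identified if their markings have the same length and $s_i\mapsto s_i'$ extends to an isomorphism. A marked group with $n$ generators is determined by the set of words in the free group $F_n$ that are trivial in $G$, so these marked groups form a closed subset $\mathcal{FG}_n$ of $2^{F_n}$. The union $\mathcal{FG}$ of the spaces $\mathcal{FG}_n$ is the Polish space of marked finitely generated groups introduced by Grigorchuk. Only its Borel structure matters here: a map $x\mapsto(G_x,\bar s_x)$ from a standard Borel space to $\mathcal{FG}_n$ is Borel if and only if, for each word $w\in F_n$, the set of $x$ with $w(\bar s_x)=1$ is Borel. (A \emph{standard Borel space} is a measurable space isomorphic to a Borel subset of a Polish space.) The set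
\[
\mathcal{FG}_{cmp}=\{(G,\bar s)\in\mathcal{FG}: G\text{ is complete}\}
\]
is Borel, hence a standard Borel space. Two of its points are called isomorphic if the underlying groups are isomorphic, whatever the markings.

An equivalence relation $E$ on a standard Borel space $X$ is \emph{Borel} if it is a Borel subset of $X\times X$, and \emph{countable} if all its classes are countable. Isomorphism on $\mathcal{FG}_{cmp}$ is a countable Borel equivalence relation; its classes are countable because a countable group has only countably many finite generating sequences. If $E$ and $F$ are Borel equivalence relations on $X$ and $Y$, a \emph{Borel reduction} from $E$ to $F$ is a Borel map $f\colon X\to Y$ with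
\[
x\,E\,x'\iff f(x)\,F\,f(x')\qquad(x,x'\in X).
\]
It turns any system of complete invariants for $F$ into one for $E$, so its existence says that $E$ is no harder to classify than $F$. At the bottom of this scale, $E$ is \emph{smooth} if it reduces to equality on some standard Borel space: the classes have complete invariants that are single points, computed in a Borel way. At the top, a countable Borel equivalence relation is \emph{countable universal} if every countable Borel equivalence relation reduces to it.

Finite complete groups are classified smoothly, since there are only countably many marked finite groups. It is known that isomorphism on all of $\mathcal{FG}_{cmp}$ is not smooth. One should not expect completeness to help at all. The points of $\mathcal{FG}_n$ that represent a given group $G$ are the generating $n$-tuples of $G$ modulo $\operatorname{Aut}(G)$; having few automorphisms leaves these tuples less identified, and offers no canonical choice among them. This suggests the largest possible complexity, which is the content of \cite[Conjecture~1.2]{problem}: \emph{the isomorphism relation on $\mathcal{FG}_{cmp}$ is countable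 universal.} The obstacle is on the side of constructions. One needs a family of groups that is flexible enough to code an arbitrary equivalence relation and so rigid that all isomorphisms between its members, including all automorphisms, can be listed.

\subsection*{Results}
We prove the conjecture.

\begin{theorem}\label{thm:A}
For every countable Borel equivalence relation $E$ on a standard Borel space $X$ there is a Borel map $x\mapsto G_x\in\mathcal{FG}_{cmp}$ with $x\,E\,x'\iff G_x\cong G_{x'}$. Hence isomorphism on $\mathcal{FG}_{cmp}$ is countable universal.
\end{theorem}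

Write $\operatorname{Out}(G)$ for the quotient of $\operatorname{Aut}(G)$ by the inner automorphisms.

\begin{theorem}\label{thm:B}
Let $C$ be any countable group and $E$ a countable Borel equivalence relation on a standard Borel space $X$. There is a Borel map $x\mapsto G_x\in\mathcal{FG}$ such that every $G_x$ is a centerless group marked by $2$ generators, $\operatorname{Out}(G_x)\cong C$, and $x\,E\,x'\iff G_x\cong G_{x'}$. In particular, for $C=1$, isomorphism of $2$-generated complete groups is countable universal.
\end{theorem}

Neither the number of generators nor the class of groups $C$ can be improved: a centerless group with one generator is trivial, and a finitely generated group has only countably many automorphisms.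

\subsection*{The method}
Let $\operatorname{FSym}(\Omega)$ be the group of \emph{finitary} permutations of a set $\Omega$, those that move only finitely many points. To an action of a group $\Gamma$ on $\Omega$ we attach the group generated by $\operatorname{FSym}(\Omega)$ and the permutations coming from $\Gamma$, and we try to read the action back from the abstract group. The transpositions recover the set $\Omega$ (Section~\ref{sec:fsym}) and the action up to finite errors; for $\Gamma=SL_3(\mathbb Z)$, property (T) removes the errors (Section~\ref{sec:T}). To obtain enough actions of $SL_3(\mathbb Z)$ we use the stabilizer of a plane, which maps onto $PGL_2(\mathbb Z)$, a group that contains the free product $W$ of three groups of order two (Section~\ref{sec:W}). Suitable subgroups $K\le W$ give groups $G_K$ whose isomorphisms are governed by conjugacy in $PGL_2(\mathbb Z)$ (Section~\ref{sec:GK}). An action of $W$ is just a triple of involutions, and such triples code equivalence classes; this proves Theorem~\ref{thm:A} (Section~\ref{sec:coding}). Section~\ref{sec:two} reduces the number of generators to two and proves Theorem~\ref{thm:B}.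

\subsection*{Conventions and standard facts}
Groups act on the left, permutations are composed from right to left, and $\mathbb N=\{0,1,2,\dots\}$. We write $E_{ij}$ for the matrix units and $X^{-T}$ for the inverse of the transpose of $X$. By the Euclidean algorithm, $SL_3(\mathbb Z)$ is generated by the six elementary matrices $I+E_{ij}$, $i\ne j$. A matrix that commutes with all these $E_{ij}$ is scalar, and $I$ is the only scalar matrix in $SL_3(\mathbb Z)$; in particular $SL_3(\mathbb Z)$ is centerless. A countable group $\Gamma$ has \emph{property (T)} if every unitary representation of $\Gamma$ with almost invariant vectors (for each finite $F\subseteq\Gamma$ and $\epsilon>0$, a unit vector $\xi$ with $\|\gamma\xi-\xi\|<\epsilon$ for $\gamma\in F$) has a nonzero invariant vector. We use the following published facts.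
\begin{itemize}
\item[(F1)] (Kazhdan) $SL_3(\mathbb Z)$ has property (T).
\item[(F2)] (Delorme) Every action of a countable group with property (T) on a Hilbert space by affine isometries has a fixed point.
\item[(F3)] (Hua and Reiner \cite{HR}) Every automorphism of $GL_3(\mathbb Z)$ is $X\mapsto aXa^{-1}$ or $X\mapsto aX^{-T}a^{-1}$ with $a\in GL_3(\mathbb Z)$.
\item[(F4)] (Sanov) The group $\Gamma(2)=\{A\in SL_2(\mathbb Z):A\equiv I\bmod 2\}$ is the direct product of $\{\pm I\}$ and the free group on $\left(\begin{smallmatrix}1&2\\0&1\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}1&0\\2&1\end{smallmatrix}\right)$.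
\item[(F5)] (Feldman and Moore) Every countable Borel equivalence relation is the orbit equivalence relation of a Borel action of a countable group.
\item[(F6)] (Minkowski) The kernel of $SL_3(\mathbb Z)\to SL_3(\mathbb Z/3)$ is torsion-free.
\item[(F7)] (B.~H.~Neumann) A group is not a finite union of cosets of subgroups of infinite index.
\end{itemize}
Since $GL_3(\mathbb Z)=SL_3(\mathbb Z)\times\{\pm I\}$, every automorphism of $SL_3(\mathbb Z)$ extends to $GL_3(\mathbb Z)$. So (F3) also describes the automorphisms of $SL_3(\mathbb Z)$, and after replacing $a$ by $-a$ if necessary we may take $a\in SL_3(\mathbb Z)$.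

\section{Groups containing the finitary symmetric group}\label{sec:fsym}

The reason for adjoining the finitary permutations is that they make every abstract isomorphism come from a bijection of the underlying sets.

\begin{lemma}\label{lem:spatial}
Let $\Omega,\Omega'$ be infinite sets, and let $\operatorname{FSym}(\Omega)\le G\le\operatorname{Sym}(\Omega)$ and $\operatorname{FSym}(\Omega')\le G'\le\operatorname{Sym}(\Omega')$.
\begin{itemize}
\item[(a)] Every isomorphism $\varphi\colon G\to G'$ has the form $\varphi(g)=fgf^{-1}$ for a bijection $f\colon\Omega\to\Omega'$.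
\item[(b)] $G$ is centerless, and $\operatorname{Out}(G)\cong\mathcal N/G$, where $\mathcal N$ is the normalizer of $G$ in $\operatorname{Sym}(\Omega)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) We characterize first the transpositions and then the points of $\Omega$ in group-theoretic terms.

\emph{An involution $t\in G$ is a transposition if and only if $t\cdot gtg^{-1}$ has order at most $3$ for all $g\in G$.} A product of two transpositions has order $1$, $2$ or $3$. Conversely, let $t$ be an involution with at least two $2$-cycles. Suppose first that $t$ has a fixed point. Name points so that $t=(1\,2)(3\,4)\sigma$, where $t$ fixes $5$ and $\sigma$ fixes $1,\dots,5$. For $g=(1\,2\,3\,4\,5)$ we have $gtg^{-1}=(2\,3)(4\,5)\sigma$, so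
\[
t\cdot gtg^{-1}=(1\,2)(3\,4)(2\,3)(4\,5)=(1\,2\,4\,5\,3)
\]
has order $5$. If $t$ has no fixed point, it has infinitely many $2$-cycles; write $t=(1\,2)(3\,4)(5\,6)(7\,8)\sigma$ with $\sigma$ fixing $1,\dots,8$. For $g=(1\,2\,\cdots\,8)$ we get
\[
t\cdot gtg^{-1}=(1\,2)(3\,4)(5\,6)(7\,8)\,(2\,3)(4\,5)(6\,7)(8\,1)=(1\,7\,5\,3)(2\,4\,6\,8),
\]
of order $4$. In both cases $g$ is finitary, hence in $G$. So $\varphi$ maps the transpositions of $\Omega$ bijectively onto those of $\Omega'$.

\emph{Points are stars of transpositions.} Two distinct transpositions fail to commute exactly when their supports share one point. Consider a family of pairwise intersecting $2$-sets containing $\{a,b\}$ and $\{a,c\}$. Either all members contain $a$, or some member avoids $a$ and therefore equals $\{b,c\}$; in the second case every member meets all three sides of the triangle $a,b,c$, so it is one of them. Hence the infinite maximal families of pairwise noncommuting transpositions are exactly the stars $T_a=\{(a\;b):b\ne a\}$. Thus $\varphi$ maps stars bijectively to stars, and there is a bijection $f$ with $\varphi(T_a)=T_{f(a)}$. As $T_a\cap T_b=\{(a\;b)\}$,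 we get $\varphi((a\;b))=(f(a)\;f(b))$. For $g\in G$ and $b\ne a$,
\[
\bigl(\varphi(g)f(a)\;\;\varphi(g)f(b)\bigr)=\varphi(g)\,\varphi((a\;b))\,\varphi(g)^{-1}=\varphi\bigl((ga\;\,gb)\bigr)=\bigl(f(ga)\;\;f(gb)\bigr).
\]
So $\varphi(g)f(a)\in\{f(ga),f(gb)\}$ for all $b\neq a$; two different choices of $b$ give $\varphi(g)f(a)=f(ga)$.

(b) If $h\in\operatorname{Sym}(\Omega)$ commutes with all transpositions, it preserves every $2$-set, so $h(a)\in\{a,b\}\cap\{a,c\}=\{a\}$ and $h=1$. Hence $G$ is centerless and the conjugation map $\mathcal N\to\operatorname{Aut}(G)$ is injective. It is onto by (a), and it carries $G$ to the inner automorphisms.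
\end{proof}

Let a group $\Gamma$ act on an infinite set $\Omega$ through $\rho\colon\Gamma\to\operatorname{Sym}(\Omega)$, and put $G=\operatorname{FSym}(\Omega)\rho(\Gamma)$; this is a group because $\operatorname{FSym}(\Omega)$ is normal in $\operatorname{Sym}(\Omega)$. Suppose that $\rho(\gamma)$ is finitary only for $\gamma=1$, so that $G/\operatorname{FSym}(\Omega)\cong\Gamma$ through $\rho$. Let $\Omega',\rho',G'$ be a second such system for the same $\Gamma$, and let $\varphi\colon G\to G'$ be an isomorphism, induced by $f$ as in the lemma. Since $f\operatorname{FSym}(\Omega)f^{-1}=\operatorname{FSym}(\Omega')$, the map $\varphi$ induces an automorphism $\alpha$ of $\Gamma$, characterized by $f\rho(\gamma)f^{-1}\in\operatorname{FSym}(\Omega')\rho'(\alpha(\gamma))$. In terms of points,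
\begin{equation}\label{eq:almost}
\text{for each }\gamma\in\Gamma,\quad f(\gamma\omega)=\alpha(\gamma)f(\omega)\ \text{ for all but finitely many }\omega\in\Omega.
\end{equation}
We call a bijection $f$ with \eqref{eq:almost} \emph{almost $\alpha$-equivariant}, and \emph{$\alpha$-equivariant} if the identity holds for all $\gamma$ and $\omega$. Two examples show what can and cannot be deduced from \eqref{eq:almost}.

\begin{example}[The line]\label{ex:line}
Let $\Gamma=\mathbb Z$ act on $\Omega=\mathbb Z$ through the shift $s(n)=n+1$, and let $G=\operatorname{FSym}(\mathbb Z)\rtimes\langle s\rangle$. We compute $\operatorname{Out}(G)$. Let $f$ normalize $G$ and induce $\alpha=\pm1$ on $\Gamma$. The reflection $\iota(n)=-n$ normalizes $G$ and induces $-1$, so after replacing $f$ by $\iota f$ if necessary we have $\alpha=1$. Then $f(n+1)=f(n)+1$ for all but finitely many $n$, so there are $N,a,b$ with $f(n)=n+a$ for $n>N$ and $f(n)=n+b$ for $n<-N$. The $2N+1$ remaining points are mapped bijectively onto the interval $[-N+b,N+a]$, which has $2N+1+a-b$ points. So $a=b$: the map $f$ agrees off a finite set with the equivariant bijection $s^a$, and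 $f\in G$. Finally $\iota\notin G$, because elements of $G$ act trivially on the abelian quotient $\Gamma$. Thus $\operatorname{Out}(G)\cong\mathbb Z/2$.
\end{example}

The computation has three steps, which are also those of the general proof: correct $f$ on a finite set to make it equivariant; decide which automorphisms $\alpha$ of $\Gamma$ occur; determine the equivariant bijections. Here the group fails to be complete because the outer automorphism $-1$ of $\Gamma$ occurs. The next example is the smallest case of our coding, and in it the first step fails.

\begin{example}[The ray]\label{ex:ray}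
Let $W=\langle p,q,r\mid p^2,q^2,r^2\rangle$. An action of $W$ on a set is a choice of three permutations of order at most two. For $x\in2^{\mathbb N}$ let $W$ act on $\mathbb N$ as follows: $p$ swaps $2k$ and $2k+1$; $q$ fixes $0$ and swaps $2k+1$ and $2k+2$; and $r$ acts as the permutation $r_x$ that fixes $0$ and $1$, swaps $4i+2$ and $4i+3$, and swaps or fixes $4i+4$ and $4i+5$ according as $x(i)=1$ or $0$. Let $\psi$ be an isomorphism from the action for $x$ to the action for $x'$. It fixes $0$, the only fixed point of $q$. Then it fixes $1=p(0)$, $2=q(1)$, $3=p(2)$, and so on. So $\psi$ is the identity, $r_x=r_{x'}$ and $x=x'$. These actions are therefore pairwise nonisomorphic and have no nontrivial automorphism. But if $x$ and $x'$ differ in finitely many coordinates, then $r_xr_{x'}$ is finitary, and $\operatorname{FSym}(\mathbb N)\langle p,q,r_x\rangle=\operatorname{FSym}(\mathbb N)\langle p,q,r_{x'}\rangle$. The group forgets finitely many bits of $x$: the identity map is almost equivariant from one action to the other, and for $x\ne x'$ there is no equivariant bijection at all.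
\end{example}

So $W$ has as many rigid actions as one could wish, but it is too flexible for them to survive the passage to the group. We need a group $\Gamma$ for which almost equivariant bijections can always be corrected, and a way of transporting actions of $W$ to $\Gamma$.

\section{Removing finite errors}\label{sec:T}

A bijection is equivariant if and only if its graph is invariant, and almost equivariant if and only if each group element moves its graph by a finite set. The displacement of the indicator function of the graph then lies in $\ell^2$ and defines an affine isometric action, to which (F2) applies.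

\begin{lemma}\label{lem:T}
Let $\Gamma$ be a countable group with property (T) acting transitively on infinite sets $\Omega$ and $\Omega'$, let $\alpha\in\operatorname{Aut}(\Gamma)$, and let $f\colon\Omega\to\Omega'$ be an almost $\alpha$-equivariant bijection. Then there is an $\alpha$-equivariant bijection $f'\colon\Omega\to\Omega'$ that agrees with $f$ off a finite set.
\end{lemma}

\begin{proof}
Let $\Gamma$ act on $Z=\Omega\times\Omega'$ by $\gamma(\omega,\omega')=(\gamma\omega,\alpha(\gamma)\omega')$, and on real functions on $Z$ by $(\gamma\xi)(z)=\xi(\gamma^{-1}z)$, so that $\gamma1_A=1_{\gamma A}$. Let $M\subseteq Z$ be the graph of $f$. The point $\gamma(\omega,f(\omega))=(\gamma\omega,\alpha(\gamma)f(\omega))$ lies in $M$ if and only if $f(\gamma\omega)=\alpha(\gamma)f(\omega)$. By \eqref{eq:almost}, $\gamma M\setminus M$ is finite, and so is $M\setminus\gamma M=\gamma(\gamma^{-1}M\setminus M)$. Hence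
\[
b(\gamma)=\gamma1_M-1_M
\]
belongs to the real Hilbert space $\ell^2(Z)$, although $1_M$ does not. We have $b(\gamma\delta)=\gamma(\delta1_M-1_M)+(\gamma1_M-1_M)=\gamma b(\delta)+b(\gamma)$, which says that $\xi\mapsto\gamma\xi+b(\gamma)$ is an action of $\Gamma$ on $\ell^2(Z)$ by affine isometries. By (F2) it has a fixed point $\xi$. The equation $\xi=\gamma\xi+\gamma1_M-1_M$ says that the function $\eta=1_M+\xi$ is $\Gamma$-invariant.

Put $M'=\{z\in Z:\eta(z)>1/2\}$, a $\Gamma$-invariant set. On $M\setminus M'$ we have $\xi\le-1/2$, and on $M'\setminus M$ we have $\xi>1/2$. Since $\xi$ is square summable, $M\mathbin\triangle M'$ is finite. The cardinality of $M'\cap(\{\omega\}\times\Omega')$ does not depend on $\omega$, because $M'$ is invariant and $\Gamma$ is transitive on $\Omega$. It equals $1$ for all but finitely many $\omega$, because $M'$ differs from the graph $M$ by a finite set. As $\Omega$ is infinite, it equals $1$ for all $\omega$. The twisted action $\omega'\mapsto\alpha(\gamma)\omega'$ is transitive on $\Omega'$ since $\alpha$ is onto, and $f$ is a bijection, so in the same way $M'\cap(\Omega\times\{\omega'\})$ is a single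 point for all $\omega'$. Thus $M'$ is the graph of a bijection $f'$, which is $\alpha$-equivariant because $M'$ is invariant and agrees with $f$ off a finite set because $M\mathbin\triangle M'$ is finite.
\end{proof}

This is the only place where property (T) is used, and Example~\ref{ex:ray} shows that the lemma fails for $W$. We shall apply it to $SL_3(\mathbb Z)$, which has three further advantages: it is centerless, its automorphisms are known, and it has a subgroup that maps onto a group containing $W$.

\section{Three involutions in $PGL_2(\mathbb Z)$}\label{sec:W}

Let $D=PGL_2(\mathbb Z)=GL_2(\mathbb Z)/\{\pm I\}$. It acts on the projective line $\mathbb P^1(\mathbb Q)$, the set of lines in $\mathbb Q^2$; the line spanned by $(x,y)^T$ has coordinate $t=x/y\in\mathbb Q\cup\{\infty\}$, and $\left(\begin{smallmatrix}a&b\\c&d\end{smallmatrix}\right)$ acts by $t\mapsto(at+b)/(ct+d)$. Both the determinant and reduction modulo $2$ are well defined on $D$. From now on $W$ denotes the kernel of $D\to GL_2(\mathbb F_2)$, and $p,q,r\in W$ are the classes of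
\[
\begin{pmatrix}-1&0\\0&1\end{pmatrix},\qquad\begin{pmatrix}-1&2\\0&1\end{pmatrix},\qquad\begin{pmatrix}1&0\\2&-1\end{pmatrix},
\]
that is, $t\mapsto-t$, $t\mapsto2-t$ and $t\mapsto t/(2t-1)$. Each matrix has trace $0$ and determinant $-1$, so its square is $I$. Part (a) of the next lemma reconciles the notation with Example~\ref{ex:ray}. Part (b) is needed because subgroups of $W$ will have to be compared up to conjugacy in $D$, not only in $W$.

\begin{lemma}\label{lem:W}
\begin{itemize}
\item[(a)] $W$ is the free product $\langle p\rangle*\langle q\rangle*\langle r\rangle$.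
\item[(b)] $D=W\rtimes\Sigma$, where $\Sigma\cong S_3$ permutes $\{p,q,r\}$ by conjugation, faithfully, as the full symmetric group.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Multiplying the matrices gives
\[
qp=\left[\begin{pmatrix}1&2\\0&1\end{pmatrix}\right],\qquad pr=\left[\begin{pmatrix}-1&0\\2&-1\end{pmatrix}\right]=\left[\begin{pmatrix}1&0\\2&1\end{pmatrix}\right]^{-1},
\]
where brackets denote classes in $D$. The kernel of $\det$ on $W$ is $\Gamma(2)/\{\pm I\}$, so by (F4) it is freely generated by $qp$ and $pr$. Since $\det p=-1$, the elements $p,q,r$ generate $W$. Let $\mathcal F=\langle\hat p,\hat q,\hat r\mid\hat p^2,\hat q^2,\hat r^2\rangle$, let $\pi\colon\mathcal F\to W$ be the natural surjection, and let $\mathcal F_0$ be the subgroup of words of even length. Since $\det\circ\pi$ is the parity of the length, $\ker\pi\le\mathcal F_0$. A word of even length is a product of two-letter words, and these are $(\hat q\hat p)^{\pm1}$, $(\hat p\hat r)^{\pm1}$, $(\hat q\hat r)^{\pm1}=(\hat q\hat p\cdot\hat p\hat r)^{\pm1}$ or trivial. So $\mathcal F_0$ is generated by $\hat q\hat p$ and $\hat p\hat r$. An element of $\ker\pi$ is thus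 a word in these two elements whose value at the free basis $qp,pr$ is trivial; such a word is freely trivial. Hence $\pi$ is injective.

(b) Let $\Sigma\le D$ be generated by $t\mapsto1/t$ and $t\mapsto1-t$. These maps preserve $\{0,1,\infty\}$ and act there as the transpositions $(0\;\infty)$ and $(0\;1)$. An element of $D$ that fixes three points of the projective line is trivial, so $\Sigma$ is isomorphic to $\operatorname{Sym}\{0,1,\infty\}$. Reducing primitive vectors modulo $2$ defines a $D$-equivariant map $\mathbb P^1(\mathbb Q)\to\mathbb P^1(\mathbb F_2)$, which is bijective on $\{0,1,\infty\}$. Since $GL_2(\mathbb F_2)=\operatorname{Sym}(\mathbb P^1(\mathbb F_2))$, the map $\Sigma\to GL_2(\mathbb F_2)$ is an isomorphism, and $D=W\rtimes\Sigma$. The elements of $D$ fixing $0$ and $\infty$ are the classes of the matrices $\operatorname{diag}(\pm1,\pm1)$, namely $1$ and $p$. Conjugating by $\Sigma$, we see that each pair of points of $\{0,1,\infty\}$ is fixed pointwise by exactly one nontrivial element of $D$. For $\{1,\infty\}$ it is $q$ and for $\{0,1\}$ it is $r$. So $\Sigma$ permutes $p,q,r$ as it permutes the three pairs.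
\end{proof}

The subgroups of $W$ that we use must act on $\mathbb Q^2$ without invariant lines, even after passing to finite index. The following condition guarantees this and is easy to arrange in a coding.

\begin{definition}
A subgroup $K\le W$ is \emph{good} if $q,\ r,\ prp\in K$.
\end{definition}

For $K\le D$ let $\tilde K$ be its preimage in $GL_2(\mathbb Z)$.

\begin{lemma}\label{lem:noline}
If $K$ is good, then no subgroup of finite index in $\tilde K$ leaves a line of $\mathbb Q^2$ invariant.
\end{lemma}

\begin{proof}
The group $K$ contains $qr$ and $r\cdot prp=(rp)^2$, so $\tilde K$ contains the matrices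
\[
\begin{pmatrix}3&-2\\2&-1\end{pmatrix}=I+N_1,\quad N_1=\begin{pmatrix}2&-2\\2&-2\end{pmatrix};\qquad\begin{pmatrix}1&0\\4&1\end{pmatrix}=I+N_2,\quad N_2=\begin{pmatrix}0&0\\4&0\end{pmatrix}.
\]
Here $N_j^2=0$, so $(I+N_j)^m=I+mN_j$, and for $m\ge1$ the only invariant line of this matrix is $\ker N_j$. A subgroup of finite index contains positive powers of both matrices, and the lines $\ker N_1=\langle(1,1)^T\rangle$ and $\ker N_2=\langle(0,1)^T\rangle$ are different.
\end{proof}

\section{The groups $G_K$}\label{sec:GK}

From now on $\Gamma=SL_3(\mathbb Z)$ and $\Pi=\langle e_1,e_2\rangle\subset\mathbb Q^3$. The stabilizer of $\Pi$ in $\Gamma$ is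
\[
B=\left\{\begin{pmatrix}A&w\\0&\det A\end{pmatrix}:A\in GL_2(\mathbb Z),\ w\in\mathbb Z^2\right\}\ \ge\ V=\left\{\begin{pmatrix}I&w\\0&1\end{pmatrix}:w\in\mathbb Z^2\right\}.
\]
An element of $B$ acts on $\Pi=\mathbb Q^2$ through its block $A$, and taking this block gives surjections $B\to GL_2(\mathbb Z)\to D$. For $K\le D$ let $H_K\le B$ be the preimage of $K$; it consists of the elements of $B$ with $A\in\tilde K$, and it contains $V$. Put
\[
\Omega_K=\Gamma/H_K,\qquad o=H_K\in\Omega_K,\qquad G_K=\operatorname{FSym}(\Omega_K)\,\rho(\Gamma),
\]
where $\rho\colon\Gamma\to\operatorname{Sym}(\Omega_K)$ is the action by left multiplication. We drop the index $K$ from $H_K$ and $\Omega_K$, and write $H',\Omega',\rho'$ for the objects attached to a second subgroup $K'$.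

The group $\Gamma$ is transitive on the planes of $\mathbb Q^3$: a plane is the kernel of a primitive integer row vector, this vector is the last row of some $a\in\Gamma$, and the plane is $a^{-1}\Pi$. Since $H\le B$, the map $\gamma o\mapsto\gamma\Pi$ from $\Omega$ onto the set of planes is well defined. In particular $\Omega$ is infinite.

\begin{lemma}\label{lem:semidirect}
Let $K\le D$. If $\rho(\gamma)$ is finitary, then $\gamma=1$; so $G_K=\operatorname{FSym}(\Omega)\rtimes\rho(\Gamma)$ with $\rho(\Gamma)\cong\Gamma$. If $s_1,\dots,s_n$ generate $\Gamma$ and $t_j$ is the transposition $(o\;\,s_jo)$, or the identity when $s_jo=o$, then $\rho(s_1),\dots,\rho(s_n),t_1,\dots,t_n$ generate $G_K$.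
\end{lemma}

\begin{proof}
An element of $\ker\rho$ stabilizes every plane of $\mathbb Q^3$, hence every line, as a line is an intersection of two planes. So it is scalar, and $\rho$ is injective. Let $N=\rho^{-1}(\operatorname{FSym}(\Omega))$, a normal subgroup of $\Gamma$. Finitary permutations have finite order and $\rho$ is injective, so $N$ is a torsion group. Let $\Gamma(3)$ be the kernel of reduction modulo $3$. By (F6), $N\cap\Gamma(3)=1$. Both subgroups are normal, so $[N,\Gamma(3)]\le N\cap\Gamma(3)=1$. Thus $N$ commutes with $I+3E_{ij}$, hence with $E_{ij}$, for $i\ne j$, and $N=1$.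

Join $\gamma o$ and $\gamma s_jo$ by an edge whenever these points are distinct ($\gamma\in\Gamma$, $j\le n$). The resulting graph on $\Omega$ is connected, being the image under $\gamma\mapsto\gamma o$ of the Cayley graph with edges $\{\gamma,\gamma s_j\}$. The transposition along such an edge is $\rho(\gamma)t_j\rho(\gamma)^{-1}$. Transpositions along the edges of a connected graph generate all transpositions, by induction on distance using $(a\;c)=(b\;c)(a\;b)(b\;c)$ for distinct $a,b,c$. So the listed elements generate $\operatorname{FSym}(\Omega)$ and $\rho(\Gamma)$.
\end{proof}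

Lemma~\ref{lem:T} will produce an automorphism of $\Gamma$ that carries $H$ to a conjugate of $H'$. To descend from this to $D$ we must know that $H$ determines the plane $\Pi$. This is where goodness enters.

\begin{lemma}\label{lem:plane}
Let $K$ be good and let $H_1\le H$ have finite index. Then $\Pi$ is the only proper nonzero $H_1$-invariant subspace of $\mathbb Q^3$.
\end{lemma}

\begin{proof}
The plane $\Pi$ is invariant. Let $S\neq0$ be an invariant subspace. Since $H_1\cap V$ has finite index in $V\cong\mathbb Z^2$, there is $m\ge1$ such that $H_1$ contains $h_w=\left(\begin{smallmatrix}I&mw\\0&1\end{smallmatrix}\right)$ for all $w\in\mathbb Z^2$. If $S$ contains a vector $s$ with third coordinate $s_3\ne0$, then it contains $h_ws-s=ms_3(w,0)^T$ for all $w$; so $S\supseteq\Pi$, and $S=\mathbb Q^3$ as $s\notin\Pi$. Otherwise $S\subseteq\Pi$. If $S\ne\Pi$, then $S$ is a line of $\mathbb Q^2$ invariant under the image of $H_1$ in $GL_2(\mathbb Z)$, which has finite index in $\tilde K$; this contradicts Lemma~\ref{lem:noline}.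
\end{proof}

If $c\in\Gamma$ satisfies $cHc^{-1}=H'$, then
\[
R_c\colon\Omega\to\Omega',\qquad R_c(\gamma H)=\gamma c^{-1}H',
\]
is well defined, since $\gamma hc^{-1}H'=\gamma c^{-1}(chc^{-1})H'$, and it is an isomorphism of $\Gamma$-sets. Conjugation by $R_c$ therefore carries $G_K$ to $G_{K'}$. The next lemma says that up to inner automorphisms there are no other isomorphisms.

\begin{lemma}\label{lem:isos}
Let $K,K'$ be good and let $f\colon\Omega\to\Omega'$ be a bijection with $fG_Kf^{-1}=G_{K'}$. Then $f=\tau\rho'(a)R_c$ for some $\tau\in\operatorname{FSym}(\Omega')$, $a\in\Gamma$ and $c\in B$ with $cHc^{-1}=H'$.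
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:semidirect} and the discussion leading to \eqref{eq:almost}, $f$ is almost $\alpha$-equivariant for some $\alpha\in\operatorname{Aut}(\Gamma)$. By (F1) and Lemma~\ref{lem:T} there is an $\alpha$-equivariant bijection $f'$ equal to $f$ off a finite set, and $\tau=ff'^{-1}$ is finitary. Write $f'(o)=gH'$. For $\gamma\in\Gamma$ we have $\gamma o=o$ if and only if $\alpha(\gamma)gH'=gH'$, so
\[
\alpha(H)=gH'g^{-1}.
\]
By Lemma~\ref{lem:plane}, the only proper nonzero subspace invariant under this group is the plane $g\Pi$.

By (F3), $\alpha(X)=aXa^{-1}$ or $\alpha(X)=aX^{-T}a^{-1}$ with $a\in\Gamma$. The second form exchanges planes and lines. Indeed, the last row of $X^{-1}$ is $(0,0,\pm1)$ for $X\in B$, so $X^{-T}e_3=\pm e_3$, and $\alpha(H)$ would leave the line $\langle ae_3\rangle$ invariant. This is impossible, so $\alpha(X)=aXa^{-1}$. Then $\alpha(H)=aHa^{-1}$ leaves the plane $a\Pi$ invariant, so $a\Pi=g\Pi$. Hence $c=g^{-1}a$ lies in $B$, and $cHc^{-1}=H'$. By equivariance,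
\[
f'(\gamma H)=\alpha(\gamma)f'(o)=a\gamma a^{-1}gH'=a\gamma c^{-1}H'=\rho'(a)R_c(\gamma H).\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:GK}
Let $K,K'\le W$ be good.
\begin{itemize}
\item[(i)] $G_K$ is finitely generated and centerless.
\item[(ii)] $G_K\cong G_{K'}$ if and only if $K$ and $K'$ are conjugate in $D$.
\item[(iii)] $\operatorname{Out}(G_K)\cong N_D(K)/K$. In particular, $G_K$ is complete if and only if $N_D(K)=K$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) This is contained in Lemmas~\ref{lem:spatial} and~\ref{lem:semidirect}.

(ii) Since $H$ and $H'$ are the full preimages of $K$ and $K'$ under the surjection $B\to D$, an element $c\in B$ with image $d$ satisfies $cHc^{-1}=H'$ if and only if $dKd^{-1}=K'$. If $G_K\cong G_{K'}$, then Lemmas~\ref{lem:spatial} and~\ref{lem:isos} provide such a $c$, so $K$ and $K'$ are conjugate in $D$. Conversely, if $dKd^{-1}=K'$, lift $d$ to $c\in B$ and conjugate by $R_c$.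

(iii) Let $\mathcal N$ be the normalizer of $G_K$ in $\operatorname{Sym}(\Omega)$, so that $\operatorname{Out}(G_K)\cong\mathcal N/G_K$ by Lemma~\ref{lem:spatial}. For $c,c'\in N_B(H)$ we have $R_cR_{c'}(\gamma H)=\gamma c'^{-1}c^{-1}H=R_{cc'}(\gamma H)$, and $R_c=1$ exactly when $c\in H$. So $c\mapsto R_c$ is a homomorphism $N_B(H)\to\mathcal N$ with kernel $H$; let $\mathcal R$ be its image. Lemma~\ref{lem:isos} with $K'=K$ gives $\mathcal N=G_K\mathcal R$. We claim that $G_K\cap\mathcal R=1$. Let $R_c=\tau\rho(\gamma)$ with $\tau$ finitary. As $R_c$ commutes with $\rho(\Gamma)$, its image $\gamma$ in $G_K/\operatorname{FSym}(\Omega)\cong\Gamma$ is central, so $\gamma=1$. Then $R_c$ is finitary and fixes some point $\omega$; it also fixes $\delta\omega$ for every $\delta\in\Gamma$, because it commutes with $\rho(\delta)$. By transitivity $R_c=1$. Therefore $\mathcal N/G_K\cong\mathcal R\cong N_B(H)/H$, and by the first sentence of the proof of (ii) the surjection $B\to D$ induces $N_B(H)/H\cong N_D(K)/K$.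
\end{proof}

\begin{remark}
Goodness was used only through Lemma~\ref{lem:plane}, and some such hypothesis is needed in (iii). Let $K\le D$ be the stabilizer of $\infty$. It contains $t\mapsto t+1$, so $\infty$ is its only fixed point and $N_D(K)=K$. Here $H$ is the group of upper triangular matrices in $\Gamma$, and $\alpha(X)=aX^{-T}a^{-1}$ with $a=-(E_{13}+E_{22}+E_{31})$ maps $H$ onto $H$. The bijection $\gamma H\mapsto\alpha(\gamma)H$ normalizes $G_K$ and induces $\alpha$ on $\Gamma$. But $\alpha$ is not inner, since it does not preserve traces: a companion matrix of $t^3-t-1$ has trace $0$ and its inverse has trace $-1$. So $G_K$ is not complete; $\alpha$ plays the part of the reflection in Example~\ref{ex:line}.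
\end{remark}

\section{Coding equivalence classes by good subgroups}\label{sec:coding}

By Proposition~\ref{prop:GK} it remains to assign good subgroups $K_x\le W$ to the points $x\in X$ so that conjugacy in $D$ corresponds to $E$ and $N_D(K_x)/K_x\cong C$. A subgroup of $W$ up to conjugacy in $W$ is a transitive $W$-set up to isomorphism, so we build $W$-sets. We take one copy of the ray of Example~\ref{ex:ray} for each point $y$ of the class of $x$ and each $c\in C$, write the name of $y$ along it, and use the pairs $4i+2,4i+3$ to join the rays. Since conjugation by $\Sigma$ permutes $p,q,r$, the three involutions must also be distinguishable from one another by their behavior.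

Fix $E$, $X$ and $C$. Every standard Borel space is isomorphic to a Borel subset of $2^{\mathbb N}$, so we assume $X\subseteq2^{\mathbb N}$; a point $y\in X$ is then determined by its bits $y(i)$. By (F5) there is a countable group $\Lambda$ with a Borel action on $X$ whose orbits are the $E$-classes. Let $(\lambda_i,c_i)_{i\in\mathbb N}$ enumerate $\Lambda\times C$, with repetitions allowed. For $x\in X$ put
\[
Y_x=[x]_E\times C\times\mathbb N,
\]
and define $p,q,r$ on $Y_x$ as follows, for all $y\in[x]_E$, $c\in C$ and $k,i\in\mathbb N$ (see Figure~\ref{fig:rays}):
\begin{itemize}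
\item $p$ swaps $(y,c,2k)$ and $(y,c,2k+1)$;
\item $q$ fixes $(y,c,0)$ and swaps $(y,c,2k+1)$ and $(y,c,2k+2)$;
\item $r$ fixes $(y,c,0)$ and $(y,c,1)$; it swaps $(y,c,4i+2)$ and $(\lambda_iy,cc_i,4i+3)$; and it swaps $(y,c,4i+4)$ and $(y,c,4i+5)$ if $y(i)=1$ and fixes both if $y(i)=0$.
\end{itemize}
Each $n\ge2$ has exactly one of the forms $4i+2,\dots,4i+5$, and $(y,c)\mapsto(\lambda_iy,cc_i)$ is a bijection of $[x]_E\times C$, so $r$ is a well-defined involution. By Lemma~\ref{lem:W}(a) this defines an action of $W$. The $W$-set $Y_x$ depends only on the class $[x]_E$. It is transitive: the orbits of $\langle p,q\rangle$ are the \emph{rays} $\{(y,c)\}\times\mathbb N$, and $r$ joins the ray of $(y,c)$ to that of $(\lambda y,cc')$ for every $(\lambda,c')\in\Lambda\times C$. Example~\ref{ex:ray} is the case $\Lambda=C=1$. Let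
\[
K_x=\operatorname{Stab}_W(x,1,0).
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\foreach \h in {0,-1.6}{
  \foreach \n in {0,...,6} \fill (\n,\h) circle (1.6pt) node[below] {\scriptsize $\n$};
  \foreach \n in {0,2,4} \draw[thick] (\n,\h)--(\n+1,\h);
  \foreach \n in {1,3,5} \draw[thick,dashed] (\n,\h)--(\n+1,\h);
  \node at (6.5,\h) {$\cdots$};}
\node[left] at (-0.2,0) {$(y,c)$};
\node[left] at (-0.2,-1.6) {$(\lambda_0y,cc_0)$};
\draw[thick,dotted] (2,0) to[out=-30,in=110] node[right] {$r$} (3,-1.6);
\draw[thick,dotted] (4,0) to[out=70,in=110] node[above] {$r$} (5,0);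
\draw[thick,dotted] (3,0)--(2.6,0.7);
\draw[thick,dotted] (2,-1.6)--(2.6,-2.2);
\node[above] at (0.5,0) {$p$};
\node[above] at (1.5,0) {$q$};
\end{tikzpicture}
\caption{The beginning of two rays of the $W$-set $Y_x$. Solid, dashed and dotted edges join points swapped by $p$, $q$ and $r$; fixed points are not marked, and the $r$-edges at the points $6$ are omitted. The point $2$ of the ray of $(y,c)$ is joined to the point $3$ of the ray of $(\lambda_0y,cc_0)$; the two loose dotted edges lead to other rays. The points $4,5$ of a ray are swapped by $r$ exactly when bit $0$ of its first coordinate is $1$; here $y(0)=1$ and $(\lambda_0y)(0)=0$.}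
\label{fig:rays}
\end{figure}

\begin{proposition}\label{prop:coding}
For all $x,x'\in X$:
\begin{itemize}
\item[(a)] $K_x$ is good;
\item[(b)] $K_x$ and $K_{x'}$ are conjugate in $D$ if and only if $x\,E\,x'$;
\item[(c)] $N_D(K_x)/K_x\cong C$;
\item[(d)] for each $w\in W$ the set $\{x\in X:w\in K_x\}$ is Borel.
\end{itemize}
\end{proposition}

\begin{proof}
(a) Both $q$ and $r$ fix $(x,1,0)$, and so does $prp$, because $r$ fixes $p(x,1,0)=(x,1,1)$.

For (b) and (c) we prove two claims.

\emph{Claim 1. If $d\in D$ and $dK_xd^{-1}=K_{x'}$, then $d\in W$ and $Y_x\cong Y_{x'}$ as $W$-sets.} Write $d=w\varepsilon$ with $w\in W$ and $\varepsilon\in\Sigma$. For $h\in W$ put $\psi_0(h(x,1,0))=dhd^{-1}(x',1,0)$. Since $h_1^{-1}h_2\in K_x$ if and only if $dh_1^{-1}h_2d^{-1}\in K_{x'}$, and since $d$ normalizes $W$, this is a well-defined bijection $Y_x\to Y_{x'}$ with $\psi_0(hz)=dhd^{-1}\psi_0(z)$. The bijection $\psi=w^{-1}\psi_0$ satisfies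
\[
\psi(hz)=\varepsilon h\varepsilon^{-1}\,\psi(z)\qquad(h\in W,\ z\in Y_x).
\]
By Lemma~\ref{lem:W}(b), conjugation by $\varepsilon$ permutes $\{p,q,r\}$. The element $p$ has no fixed point on $Y_x$, so $\varepsilon p\varepsilon^{-1}$ has none on $Y_{x'}$; as $q$ and $r$ fix $(x',1,0)$, we get $\varepsilon p\varepsilon^{-1}=p$. If $\varepsilon r\varepsilon^{-1}=q$, then $\psi$ maps the finite $\langle p,r\rangle$-orbit $\{(x,1,0),(x,1,1)\}$ onto a $\langle p,q\rangle$-orbit, which is an infinite ray. So $\varepsilon$ centralizes $p,q,r$. By faithfulness $\varepsilon=1$; thus $d=w\in W$ and $\psi$ is $W$-equivariant.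

\emph{Claim 2. If $\psi\colon Y_x\to Y_{x'}$ is an isomorphism of $W$-sets, then $x\,E\,x'$ and there is $b\in C$ with $\psi(y,c,n)=(y,bc,n)$ for all $(y,c,n)$.} The fixed points of $q$ are the points with last coordinate $0$, so $\psi(y,c,0)=(\phi(y,c),\theta(y,c),0)$ for some functions $\phi,\theta$. Applying $p,q,p,\dots$ in turn moves both sides along their rays, so $\psi(y,c,n)=(\phi(y,c),\theta(y,c),n)$ for all $n$. The point $(y,c,4i+4)$ is fixed by $r$ if and only if $y(i)=0$, and its image is fixed by $r$ if and only if $\phi(y,c)(i)=0$. Hence $\phi(y,c)=y$; in particular $x=\phi(x,1)\in[x']_E$. Next,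
\[
\psi r(y,c,4i+2)=\bigl(\lambda_iy,\theta(\lambda_iy,cc_i),4i+3\bigr),\qquad r\psi(y,c,4i+2)=\bigl(\lambda_iy,\theta(y,c)c_i,4i+3\bigr).
\]
As $(\lambda_i,c_i)$ runs through $\Lambda\times C$, this gives $\theta(\lambda y,cc')=\theta(y,c)c'$ for all $\lambda\in\Lambda$ and $c,c'\in C$. With $c=c'=1$ we see that $b=\theta(y,1)$ is the same for all $y\in[x]_E$, and with $\lambda=1$, $c=1$ that $\theta(y,c')=bc'$.

(b) If $x\,E\,x'$, then $K_x$ and $K_{x'}$ are point stabilizers of the same transitive $W$-set, so they are conjugate in $W$. The converse follows from the two claims.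

(c) By Claim 1, $N_D(K_x)=N_W(K_x)$. For any subgroup $K\le W$, the map sending $d\in N_W(K)$ to $hK\mapsto hd^{-1}K$ induces an isomorphism from $N_W(K)/K$ onto the automorphism group of the $W$-set $W/K$. So $N_D(K_x)/K_x\cong\operatorname{Aut}_W(Y_x)$. Each map $(y,c,n)\mapsto(y,bc,n)$ commutes with $p,q,r$, which change the second coordinate only by right multiplication. These maps form a group isomorphic to $C$, and by Claim 2 there are no other automorphisms.

(d) We show by induction on the length of a word $w$ in $p,q,r$ that $X$ has a finite Borel partition such that on each piece $w(x,1,0)=(\lambda x,c,n)$ with constant $\lambda\in\Lambda$, $c\in C$, $n\in\mathbb N$. Given such a piece, applying $p$ or $q$ changes $n$ in a way that does not depend on $x$. Applying $r$ changes nothing if $n\le1$, replaces $(\lambda,c,n)$ by $(\lambda_i\lambda,cc_i,4i+3)$ if $n=4i+2$, and by $(\lambda_i^{-1}\lambda,cc_i^{-1},4i+2)$ if $n=4i+3$. If $n\in\{4i+4,4i+5\}$, we split the piece according to the Borel condition $(\lambda x)(i)=1$, and the new $n$ is constant on each part. Finally, $w\in K_x$ if and only if $x$ lies in a piece with $c=1$ and $n=0$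 and satisfies the Borel condition $\lambda x=x$.
\end{proof}

It remains to see that the groups $G_{K_x}$ can be marked in a Borel way. The generators that we use are described by fixed elements of $\Gamma$, independent of $x$. Call a \emph{letter} a symbol $\gamma$ or $[\delta,\delta']$ with $\gamma,\delta,\delta'\in\Gamma$. In $G_K$ the letter $\gamma$ is interpreted as $\rho(\gamma)$, and $[\delta,\delta']$ as the transposition $(\delta o\;\,\delta'o)$, or the identity if $\delta o=\delta'o$.

\begin{lemma}\label{lem:borel}
Let $\omega_1,\dots,\omega_m$ be finite words in letters whose interpretations in $G_{K_x}$ generate $G_{K_x}$ for every $x\in X$. Then the map sending $x$ to $G_{K_x}$ with this marking is Borel.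
\end{lemma}

\begin{proof}
Put $H_x=H_{K_x}$. For $\beta\in\Gamma$ the set $\{x:\beta\in H_x\}$ is Borel: it is empty unless $\beta\in B$ and the image $w$ of $\beta$ in $D$ lies in $W$, and then it is $\{x:w\in K_x\}$. The inverse of a letter is a letter, so a group word in $\omega_1,\dots,\omega_m$ is a word $\omega$ in letters, and we must show that $\{x:\omega=1\text{ in }G_{K_x}\}$ is Borel. Fix $\eta\in\Gamma$. By induction on the length of $\omega$, there is a finite Borel partition of $X$ such that on each piece $\omega(\eta H_x)=\eta'H_x$ with $\eta'\in\Gamma$ constant. Indeed, applying the letter $\gamma$ replaces $\eta'$ by $\gamma\eta'$. Applying $[\delta,\delta']$ replaces $\eta'$ by $\delta'$ if $\delta^{-1}\eta'\in H_x$, otherwise by $\delta$ if $\delta'^{-1}\eta'\in H_x$, and otherwise leaves it unchanged; this splits the piece into three Borel parts. So the condition that $\omega$ fixes $\eta H_x$, which reads $\eta^{-1}\eta'\in H_x$ on each piece, is Borel. The word $\omega$ is trivial in $G_{K_x}$ if and only if this holds for each of the countably many $\eta\in\Gamma$.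
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $C=1$ and let $G_x$ be $G_{K_x}$, marked by the letters $s_1,\dots,s_n,[1,s_1],\dots,[1,s_n]$, which generate it by Lemma~\ref{lem:semidirect}. The map $x\mapsto G_x$ is Borel by Lemma~\ref{lem:borel}. By Propositions~\ref{prop:GK} and~\ref{prop:coding}, each $G_x$ is centerless with $\operatorname{Out}(G_x)\cong N_D(K_x)/K_x=1$, hence complete, and $G_x\cong G_{x'}$ if and only if $K_x,K_{x'}$ are conjugate in $D$, that is, if and only if $x\,E\,x'$.
\end{proof}

\section{Two generators}\label{sec:two}

Let $K$ be good. We identify $\Gamma$ with $\rho(\Gamma)\le G_K$. The group $\Gamma$ itself needs two generators, so a finitary permutation has to be hidden in one of them. If $u$ has order $3$ and $z$ is an involution commuting with $u$, then both are powers of $uz$. We therefore look for generators $u,v$ of $\Gamma$ with $u^3=1$ and a finitary involution $z$ commuting with $u$; a product of three transpositions permuted cyclically by $u$ is the natural candidate. It is odd, and the work is to extract $3$-cycles from it.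

Let $u\in\Gamma$ be the permutation matrix with $e_1\mapsto e_2\mapsto e_3\mapsto e_1$, and let $v=I+E_{12}$. Conjugating $v$ by powers of $u$ gives $I+E_{12}$, $I+E_{23}$, $I+E_{31}$, and the identity $[I+E_{ij},I+E_{jk}]=I+E_{ik}$ for distinct $i,j,k$ gives $I+E_{13}$, $I+E_{21}$, $I+E_{32}$. So $\Gamma=\langle u,v\rangle$.

The involution $z$ will swap $u^io$ and $u^igo$ for a suitable $g\in\Gamma$. We need $\langle H,g\rangle=\Gamma$, so that the pair $\{o,go\}$ spreads over all of $\Omega$, and we need the six points to be distinct. The choice $g=u$ meets the first requirement but not the second, so we take the analogue of $u$ in another basis adapted to $\Pi$. Let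
\[
b_0=e_3,\qquad b_1=e_1,\qquad b_2=e_2-e_1,
\]
a basis of $\mathbb Z^3$ with $\Pi=\langle b_1,b_2\rangle$, and define $g$ by $gb_i=b_{i+1}$ with indices modulo $3$. It permutes a basis of $\mathbb Z^3$ cyclically, so $g\in\Gamma$.

\begin{lemma}\label{lem:six}
\begin{itemize}
\item[(a)] $\langle H,g\rangle=\Gamma$.
\item[(b)] The six points $u^io,\ u^igo$ $(0\le i\le2)$ are distinct, and each of them other than $o$ has an infinite $H$-orbit.
\end{itemize}
\end{lemma}

\begin{proof}
(a) For $i\ne j$ let $\epsilon_{ij}\in\Gamma$ send $b_j$ to $b_j+b_i$ and fix the other two basis vectors. These are the elementary matrices with respect to a basis of $\mathbb Z^3$, so they generate $\Gamma$. The elements $\epsilon_{10}$ and $\epsilon_{20}$ fix $\Pi$ pointwise and add a vector of $\Pi$ to $e_3$, so they lie in $V\le H$. Since $g\epsilon_{ij}g^{-1}=\epsilon_{i+1,j+1}$, conjugation by $g$ and $g^2$ gives $\epsilon_{21},\epsilon_{01}$ and $\epsilon_{02},\epsilon_{12}$.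

(b) We have $g\Pi=\langle b_2,b_0\rangle=\langle e_2-e_1,e_3\rangle$. Applying $u$ and $u^2$ to spanning vectors, and writing $x_1,x_2,x_3$ for the coordinates, we find
\[
\begin{array}{lll}
\Pi\colon x_3=0,&u\Pi\colon x_1=0,&u^2\Pi\colon x_2=0,\\[2pt]
g\Pi\colon x_1+x_2=0,\quad&ug\Pi\colon x_2+x_3=0,\quad&u^2g\Pi\colon x_3+x_1=0.
\end{array}
\]
These six planes are distinct, and they are the images of the six points under $\gamma o\mapsto\gamma\Pi$. Let $k\in\{u,u^2,g,ug,u^2g\}$. The stabilizer $H\cap kHk^{-1}$ of $ko$ in $H$ leaves the plane $k\Pi\ne\Pi$ invariant, so it has infinite index in $H$ by Lemma~\ref{lem:plane}. This is the one place where that lemma is needed for proper subgroups of finite index.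
\end{proof}

\begin{proposition}\label{prop:two}
Let $K$ be good and $z=\prod_{i=0}^2(u^io\;\,u^igo)$. Then $G_K=\langle uz,v\rangle$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:six}(b), $z$ is a product of three disjoint transpositions, so it is an odd involution. Conjugation by $u$ permutes the three factors cyclically, because $u^3=1$, so $z$ commutes with $u$. Let $T=\langle uz,v\rangle$. Then $(uz)^3=z$ and $(uz)^4=u$, so $T$ contains $z$ and $\Gamma=\langle u,v\rangle$. It remains to show that $T\ge\operatorname{FSym}(\Omega)$.

\emph{Step 1: $T$ contains a $3$-cycle whose support contains $o$ and $go$.} We find a conjugate of $z$ whose support meets that of $z$ only in $o$. Let $S$ be the support of $z$. For $a\in S\setminus\{o\}$ and $s\in S$, the set $\{h\in H:ha=s\}$ is empty or a coset of $\operatorname{Stab}_H(a)$, which has infinite index in $H$ by Lemma~\ref{lem:six}(b). By (F7) these finitely many sets do not cover $H$, so some $h\in H$ maps $S\setminus\{o\}$ outside $S$. Let $z'=hzh^{-1}\in T$. Its support $hS$ meets $S$ exactly in $o=ho$. Write $z'=(o\;\,o')\sigma$, where $o'=z'(o)$ and $\sigma$ is the product of the other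 two transpositions. Then $z$ fixes $o'$ and the support of $\sigma$ pointwise, and $z(o)=go$, so $zz'z^{-1}=(go\;\,o')\sigma$. Therefore
\[
zz'z^{-1}z'^{-1}=(go\;\,o')\,\sigma\,\sigma\,(o\;\,o')=(go\;\,o')(o\;\,o')=(o\;\,go\;\,o').
\]

\emph{Step 2: an equivalence relation.} Call a $3$-set a \emph{triple} if it is the support of a $3$-cycle in $T$; both $3$-cycles on it then lie in $T$. The image of a triple under an element of $T$ is a triple, by conjugation. Write $a\approx b$ if $a=b$ or $a,b$ lie in a common triple. We claim that
\begin{equation}\label{eq:triple}
\text{if }a,b,c\text{ are distinct and }a\approx b\approx c,\text{ then }\{a,b,c\}\text{ is a triple.}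
\end{equation}
Let $\{a,b,k\}$ and $\{b,c,l\}$ be triples. If $k=c$ or $l=a$, we are done. Otherwise apply $(b\;c\;l)\in T$, which fixes $a$, to $\{a,b,k\}$. If $k=l$, the image is $\{a,c,b\}$. If $k\neq l$, the image is $\{a,c,k\}$, and $(a\;b\;k)\in T$ maps this triple to $\{b,c,a\}$. This proves \eqref{eq:triple}, so $\approx$ is transitive, hence a $T$-invariant equivalence relation.

\emph{Step 3: conclusion.} By invariance, $\{\gamma\in\Gamma:\gamma o\approx o\}$ is the stabilizer in $\Gamma$ of the $\approx$-class of $o$, so it is a subgroup. It contains $H$, and it contains $g$ by Step 1. By Lemma~\ref{lem:six}(a) it is $\Gamma$, so all points of $\Omega$ are equivalent. By \eqref{eq:triple}, $T$ contains all $3$-cycles, and these generate the subgroup of even permutations, of index $2$ in $\operatorname{FSym}(\Omega)$. Since $z\in T$ is odd, $T\ge\operatorname{FSym}(\Omega)$.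
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $K_x$ be the subgroups of Section~\ref{sec:coding} for the given $E$ and $C$, and let $G_x$ be $G_{K_x}$ marked by the two words $u\,[1,g]\,[u,ug]\,[u^2,u^2g]$ and $v$ in letters. Their interpretations are $uz$ and $v$, which generate $G_x$ by Proposition~\ref{prop:two}, and the elements $u,v,g$ do not depend on $x$; so $x\mapsto G_x$ is Borel by Lemma~\ref{lem:borel}. By Propositions~\ref{prop:GK} and~\ref{prop:coding}, $G_x$ is centerless, $\operatorname{Out}(G_x)\cong N_D(K_x)/K_x\cong C$, and $G_x\cong G_{x'}$ if and only if $x\,E\,x'$. For $C=1$ the groups $G_x$ are $2$-generated and complete, and $E$ is arbitrary, which gives the last assertion.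
\end{proof}

\begin{thebibliography}{9}

\bibitem{HR}
Hua and Reiner, Trans. Amer. Math. Soc. \textbf{71} (1951).

\bibitem{problem}
\emph{Topological full groups of minimal subshifts and the classification problem for finitely generated complete groups},
\texttt{http://math.rutgers.edu/\textasciitilde{}sthomas/Fg-complete-groups.pdf}.

\end{thebibliography}
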